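\title{A winning strategy for White in the Ramsey game on triples of $\aleph_\omega$}

\begin{abstract}
Two players, White and Black, alternately pick three-element subsets of $\aleph_\omega$ until none is left, and White wins if some set of order type $\aleph_\omega$ has all of its triples picked by White. We prove in ZFC that White has a winning strategy whenever $\aleph_\omega$ is a strong limit cardinal. The proof works for every uncountable strong limit cardinal of cofinality $\omega$ and for every order of moves in which the opponent never moves twice in a row. It combines pairing strategies, the Erd\H{o}s--Rado theorem, a finite random construction and an ultrafilter limit.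
\end{abstract}

\section{The game and the result}\label{sec:intro}

For a set $X$ and a cardinal $\tau$ let $[X]^\tau$ be the set of subsets of $X$ of cardinality $\tau$. Let $\alpha,\beta$ be ordinals. The \emph{Ramsey game} $R(\alpha,\tau,\beta)$ is played by White and Black, who alternately pick previously unchosen members of $[\alpha]^\tau$, possibly for transfinitely many moves. White moves at stage $0$ and at every limit stage. The game ends when $[\alpha]^\tau$ is exhausted. Let $W$ be the set of members of $[\alpha]^\tau$ picked by White. White wins the play if there is a set $A\subset\alpha$ of order type $\beta$ with $[A]^\tau\subset W$; otherwise Black wins the play. A player \emph{wins the game} if that player has a winning strategy.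

A finished play is a coloring of $[\alpha]^\tau$ with two colors, so the game is a relative of the partition relation $\alpha\to(\beta)^\tau_\nu$, which says that for every coloring of $[\alpha]^\tau$ with $\nu$ colors there is a set $A\subset\alpha$ of order type $\beta$ with $[A]^\tau$ monochromatic. In the game the color is prescribed, but the coloring is not arbitrary: White has a say in every second move.

For $\tau=1$ and an infinite cardinal $\kappa$, White wins $R(\kappa,1,\kappa)$ however she plays: each move of Black is immediately preceded by a move of White, so White picks $\kappa$ points. For $\tau\ge2$ and $\kappa=\aleph_\omega$ the partition relation gives no help. Cut $\aleph_\omega$ into the intervals $I_0=\aleph_0$ and $I_n=\aleph_n\setminus\aleph_{n-1}$, and color a pair according to whether its points lie in the same interval. A homogeneous set either lies in one interval or has at most one point in each, so $\aleph_\omega\to(\aleph_\omega)^2_2$ fails. Coloring a triple by the color of its two least points shows that $\aleph_\omega\to(\aleph_\omega)^3_2$ fails too. Nevertheless White wins $R(\kappa,2,\kappa)$ for every singular strong limit cardinal $\kappa$; this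 result is quoted in \cite{source}, where Problem~4 asks the following.

\begin{quote}
Assume that $\aleph_\omega$ is a strong limit cardinal. Does White win $R(\aleph_\omega,3,\aleph_\omega)$?
\end{quote}

The intervals show what White is up against. List the numbers of points that a triple has in the intervals it meets, from the lowest interval up. This gives four \emph{types}: $(3)$, $(2,1)$, $(1,2)$, $(1,1,1)$. A set of cardinality $\aleph_\omega$ has uncountably many points above any given interval, so it contains triples of all four types. White must therefore secure four types simultaneously, while a pair has only the types $(2)$ and $(1,1)$. The result for pairs suggests a positive answer, but the types $(1,2)$ and $(1,1,1)$ interact in a way that has no analogue for pairs.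

\begin{theorem}\label{thm:main}
If $\aleph_\omega$ is a strong limit cardinal, then White wins $R(\aleph_\omega,3,\aleph_\omega)$.
\end{theorem}

The proof is in ZFC, and it gives slightly more. Let two players, Alice and Bob, pick distinct members of $[\kappa]^3$, one at each stage of a transfinite sequence of stages, until $[\kappa]^3$ is exhausted. The only assumption on the order of moves is:

\begin{itemize}
\item[(Turn)] if Bob moves at some stage and the game is not over, then Alice moves at the next stage.
\end{itemize}

\begin{theorem}\label{thm:general}
Let $\kappa$ be an uncountable strong limit cardinal with $\operatorname{cf}\kappa=\omega$. Under \emph{(Turn)}, Alice has a strategy guaranteeing a set $A\subset\kappa$ of order type $\kappa$ all of whose triples are picked by Alice.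
\end{theorem}

In $R(\kappa,3,\kappa)$ every move of Black is followed by a move of White, so Theorem~\ref{thm:main} is the case $\kappa=\aleph_\omega$, with White as Alice. Every move of White is followed by a move of Black as well, so Black too can force a set of type $\kappa$ all of whose triples are Black's; this does not prevent White from winning.

From now on $\kappa$ is as in Theorem~\ref{thm:general}, and $\kappa_0<\kappa_1<\cdots$ are cardinals with supremum $\kappa$. Elements of $\kappa$ are \emph{vertices}. Sets picked by Alice are \emph{white}, sets picked by Bob are \emph{black}. We use the following standard facts.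

\begin{itemize}
\item \emph{Cardinals.} That $\kappa$ is a strong limit means $2^\lambda<\kappa$ for all $\lambda<\kappa$. Infinite successor cardinals are regular, and if a set of regular cardinality $\theta$ is split into fewer than $\theta$ pieces, one piece has cardinality $\theta$. A subset of a cardinal $\theta$ of cardinality $\theta$ has order type $\theta$; so it suffices to obtain $|A|=\kappa$.
\item \emph{The Erd\H{o}s--Rado theorem for exponent $3$.} For every infinite cardinal $\nu$, $(2^{2^\nu})^+\to(\nu^+)^3_\nu$.
\item \emph{Ultrafilters.} We fix a nonprincipal ultrafilter $U$ on $\omega$. A statement holds \emph{for $U$-many $k$} if the set of $k$ for which it holds belongs to $U$. Each statement or its negation holds for $U$-many $k$; finitely many statements that each hold for $U$-many $k$ hold simultaneously for $U$-many $k$; and cofinite sets belong to $U$, so members of $U$ are infinite. A bounded real sequence $(x_n)$ has a unique limit $\lim_U x_n=x$ such that, for each $\varepsilon>0$, $|x_n-x|<\varepsilon$ for $U$-many $n$. This limit is additive and monotone.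
\end{itemize}

Section~\ref{sec:pairs} shows two of the ideas on pairs. Section~\ref{sec:blocks} builds the finite system of labels that triples require. Section~\ref{sec:extraction} states, in terms of labels, what Alice's strategy achieves (Proposition~\ref{prop:shadow}) and derives Theorem~\ref{thm:general} from it. Sections~\ref{sec:strategy} and~\ref{sec:canon} describe the strategy and prove the proposition.

\section{The idea, seen on pairs}\label{sec:pairs}

Alice's only tactical tool is a \emph{pairing strategy}: she groups some unpicked sets into disjoint couples $\{t,t^*\}$ and answers $t$ by $t^*$. By (Turn), at least one member of each couple ends up white. This section, which is not used later, explains for the game on $[\kappa]^2$ how such weak guarantees are combined.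

Alice introduces vertices in \emph{rows}. A row of level $j<\omega$ is a family $y(\gamma,c)$, $c\in L_j$, of new vertices, where $L_j$ is a copy of $\{1,2,3,4\}$, the set of \emph{labels} of level $j$. Suppose that after the play we have kept at least $\kappa_j$ rows of each level $j$ in such a way that, with $Y(c)$ the set of kept vertices with label $c$, the color of a pair inside $Y(c)$ depends only on $c$, and the color of a pair between $Y(b)$ and $Y(c)$ on different levels depends only on $b$ and $c$. (This is what the Erd\H{o}s--Rado theorem is for; Section~\ref{sec:canon} carries it out for triples.) Let $V_j$ be the set of $c\in L_j$ such that the pairs inside $Y(c)$ are white, and for $c\in L_k$ let $P(c)$ be the set of labels $b$ of lower levels such that the pairs between $Y(b)$ and $Y(c)$ are white. We need levels $j_0<j_1<\cdots$ and labels $c_m\in V_{j_m}$ with $c_a\in P(c_m)$ for $a<m$, for then $\bigcup_mY(c_m)$ is a white set of cardinality $\kappa$.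

There are two natural pairings. Inside level $j$, couple $\{y(\gamma',c),y(\gamma,c)\}$ with $\{y(\gamma',\iota(c)),y(\gamma,\iota(c))\}$, where $\iota=(12)(34)$. Then $V_j$ meets $\{1,2\}$ and $\{3,4\}$. Between levels $i<k$, fix an involution $\sigma$ on labels of level $i$ and couple $\{y(\delta,b),y\}$ with $\{y(\delta,\sigma(b)),y\}$ for each new vertex $y$ of level $k$. Then each $P(c)$, $c\in L_k$, meets every pair $\{b,\sigma(b)\}$.

\emph{First difficulty: two transversals can be disjoint.} If $\sigma=(13)(24)$, the guarantees allow $V_i=\{1,4\}$ and $P(c)\cap L_i=\{2,3\}$. No fixed choice of $\iota$ and $\sigma$ on a larger label set helps, because two perfect matchings form a graph whose cycles alternate between them; this graph is bipartite, and its two sides are disjoint transversals. The remedy is to let $\sigma$ interchange two elements of $V_i$, here $\sigma=(14)$, which forces $V_i\cap P(c)\ne\emptyset$. But $V_i$ is defined through the kept rows, which we select after the play. So Alice hedges. There are finitely many candidates for $(V_0,\dots,V_{k-1})$, and on level $k$ she builds a separate \emph{class} of vertices for each such \emph{guess}, using the involutions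 that the guess dictates. After the play we go up the levels: the class kept on level $0$ determines $V_0$, on level $1$ we keep the class that guessed $V_0$ correctly, this determines $V_1$, and so on.

\emph{Second difficulty: $P(c)$ depends on $c$.} Suppose $V_i=\{1,4\}$ on every level, every label $1$ has $P(c)$ consisting of the lower labels $4$, and every label $4$ has $P(c)$ consisting of the lower labels $1$. All guarantees hold, yet $c_0,c_1,c_2$ would have to be three different elements of $\{1,4\}$. The remedy is to \emph{label late}. To create a row of level $k$, Alice takes a large pool of fresh vertices and first plays out all pairs $\{x,y\}$ with $x$ on a lower level and $y$ in the pool; her pairing changes only $x$, so it needs no label for $y$. If the pool is larger than the number of possible outcomes, four vertices of the pool have white pairs with exactly the same vertices $x$. These four form the row. Now $P(c)=P_k$ is the same for all $c\in L_k$.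

With $V_i\cap P_k\neq\emptyset$ for all $i<k$ the sequence is easy to find. Since $V_i$ is finite, some $b_i\in V_i$ lies in $P_k$ for $U$-many $k$. Put $j_0=0$, choose $j_m>j_{m-1}$ among the $U$-many $k$ with $b_{j_a}\in P_k$ for all $a<m$, and let $c_m=b_{j_m}$.

\section{Labels and blocks}\label{sec:blocks}

For triples the levels play the role of the intervals $I_n$, and there are four types to secure. Type $(3)$ behaves like type $(2)$ for pairs and yields sets $V_j\subset L_j$. A triple of type $(2,1)$ or $(1,1,1)$ has a single vertex on its top level $k$, so late labeling makes its color independent of the top label: type $(2,1)$ yields a set $P_k$ of good lower labels, and type $(1,1,1)$ with bottom label $b$ yields a set $Q_k(b)$ of good middle labels.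

Type $(1,2)$ is new. Such a triple has two vertices with the same label $c$ on its top level, and the older one has its label already when the younger one appears, so the color depends on $c$ as well as on the lower label $b$. Pairing in $c$ yields a set $R(b)$ of good higher labels. A label chosen after $b$ has to lie both in $R(b)$ and in $Q_k(b)$ for later levels $k$. Two nested pairings achieve this inside any \emph{block} of four labels: the first makes $R(b)$ meet both halves of the block, and the second, which depends on a guess, couples two such survivors. The result is a set $S(b)$ of labels that are good after $b$, about which we know only that it meets every block.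

The label $c_m$ must lie in $S(c_0)\cap\dots\cap S(c_{m-1})$. If the same blocks were used for $b$ and $b'$, then $S(b)$ and $S(b')$ could choose different points in every block and be disjoint. So the blocks will depend on $b$, and they are chosen so that a set of positive density cannot be avoided by many of the sets $S(b)$ at once. This forces the label sets to grow. Put $d(s)=2048\,s^5$.

\begin{lemma}\label{lem:blocks}
There are pairwise disjoint nonempty finite sets $L_n$ $(n<\omega)$ with $4$ dividing $|L_n|$, and for all $i<n$ and $b\in L_i$ a partition $\mathcal B^n_b$ of $L_n$ into $4$-element blocks, with the following property. If $1\le s\le n$, $D\subset L_0\cup\dots\cup L_{n-1}$, $|D|\ge d(s)$, $Z\subset L_n$ and $|Z|\ge|L_n|/s$, then $q\subset Z$ for some $b\in D$ and $q\in\mathcal B^n_b$.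
\end{lemma}

Equivalently, if for each $b\in D$ a set $S(b)$ meets every block of $\mathcal B^n_b$, then these sets together cover all but fewer than $|L_n|/s$ points of $L_n$.

\begin{proof}
Let $|L_0|=4$. Let $n\ge1$, let $L_0,\dots,L_{n-1}$ be given, and let $N$ be the size of their union. Choose $m\ge3n$ with $nN^{d(n)}e^{-m}<1$ and let $|L_n|=4m$. For each $b$ independently, take a uniformly random enumeration of $L_n$ and let $\mathcal B^n_b$ consist of its consecutive quadruples.

Fix $s\le n$, a set $Z$ with $|Z|\ge4m/s$, and $b$. Let $T=\lceil m/(2s)\rceil\le m$ and $1\le t\le T$. Then $4(t-1)<2m/s$, so whatever the first $4(t-1)$ terms of the enumeration are, the number $u$ of unused elements of $Z$ exceeds $2m/s$. As $m/s\ge3$, we have $u-3>m/s$. Each of the next four terms is chosen from at most $4m$ elements, at least $u-3$ of which are in $Z$ as long as at most three further elements of $Z$ have been used. So the $t$-th block lies in $Z$ with conditional probability at least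
\[
\Bigl(\frac{u-3}{4m}\Bigr)^4\ge\Bigl(\frac{m/s}{4m}\Bigr)^4=\frac1{256\,s^4}.
\]
Hence the probability that no block of $\mathcal B^n_b$ lies in $Z$ is at most
\[
\Bigl(1-\frac1{256\,s^4}\Bigr)^T\le\exp\Bigl(-\frac{T}{256\,s^4}\Bigr)\le\exp\Bigl(-\frac{m}{512\,s^5}\Bigr).
\]
By independence, this happens for all $b$ in a given set $D$ of size $d(s)$ with probability at most $\exp(-d(s)m/(512s^5))=e^{-4m}$. It suffices to treat $|D|=d(s)$, and there are at most $N^{d(s)}2^{4m}\le N^{d(s)}e^{3m}$ such pairs $(D,Z)$, since $2^4<e^3$. Summing over $s\le n$, the property fails with probability at most $nN^{d(n)}e^{-m}<1$. So some choice of the partitions has the property.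
\end{proof}

We fix these objects and write $\mathcal L=\bigcup_nL_n$ and $L_{<k}=\bigcup_{n<k}L_n$. A label in $L_n$ has \emph{level} $n$.

\section{From labels to a white set}\label{sec:extraction}

The following proposition records the outcome of Alice's strategy. Conditions (W1)--(W4) say that membership in the four kinds of sets makes the four types of triples white; (T1) and (T2) are what the pairings guarantee.

\begin{proposition}\label{prop:shadow}
Alice has a strategy such that after every play that follows it there are pairwise disjoint sets $Y(c)\subset\kappa$ $(c\in\mathcal L)$ with $|Y(c)|\ge\kappa_j$ for $c\in L_j$, and sets $V_i\subset L_i$, $P_k\subset L_{<k}$, $R(b)\subset\bigcup_{j>i}L_j$ and $Q_k(b)\subset\bigcup_{i<j<k}L_j$ $(i,k<\omega$, $b\in L_i)$, such that: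
\begin{itemize}
\item[\emph{(W1)}] if $c\in V_i$, all triples inside $Y(c)$ are white;
\item[\emph{(W2)}] if $b\in P_k$ and $c\in L_k$, all triples with two points in $Y(b)$ and one in $Y(c)$ are white;
\item[\emph{(W3)}] if $c\in R(b)$, all triples with one point in $Y(b)$ and two in $Y(c)$ are white;
\item[\emph{(W4)}] if $c\in Q_k(b)$ and $c'\in L_k$, all triples with one point in each of $Y(b)$, $Y(c)$, $Y(c')$ are white;
\item[\emph{(T1)}] $|V_i\cap P_k|\ge|L_i|/4$ for $i<k$;
\item[\emph{(T2)}] for $i<j<k$ and $b\in L_i$, the set $R(b)\cap Q_k(b)$ meets every block of $\mathcal B^j_b$.
\end{itemize}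
\end{proposition}

We now derive Theorem~\ref{thm:general}. The conditions involving $P_k$ and $Q_k(b)$ refer to levels $k$ that are chosen later, so we first replace them by their limits along $U$. Put
\begin{align*}
X_0&=\bigcup_{i<\omega}\{b\in V_i:\ b\in P_k\text{ for $U$-many }k\},\\
S(b)&=\{c\in R(b):\ c\in Q_k(b)\text{ for $U$-many }k\}\qquad(b\in\mathcal L).
\end{align*}
Fix $i$. For each of the finitely many $b\in L_i$, either $b\in P_k$ for $U$-many $k$ or $b\notin P_k$ for $U$-many $k$. Hence $X_0\cap L_i=V_i\cap P_k$ for $U$-many $k$, in particular for some $k>i$, and (T1) gives
\begin{equation}\label{eq:quarter}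
|X_0\cap L_i|\ge|L_i|/4\qquad\text{for all }i.
\end{equation}
The same argument applied to the finitely many $c\in L_j$, where $i<j$ and $b\in L_i$, gives $S(b)\cap L_j=R(b)\cap Q_k(b)\cap L_j$ for some $k>j$, and (T2) gives
\begin{equation}\label{eq:transversal}
S(b)\text{ meets every block of }\mathcal B^j_b\qquad\text{for all }i<j\text{ and }b\in L_i.
\end{equation}

For pairs it was enough that $X_0$ meets every level. Now the reservoir of available labels shrinks from $X$ to $X\cap S(b)$ each time a label $b$ is chosen, and we need a notion of largeness that survives. For $X\subset\mathcal L$ let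
\[
\lambda(X)=\lim\nolimits_U\ |X\cap L_n|/|L_n|.
\]
This is a finitely additive, monotone set function, and if $\lambda(X)>x$ then $|X\cap L_n|>x|L_n|$ for $U$-many $n$. By \eqref{eq:quarter}, $\lambda(X_0)\ge1/4$.

\begin{lemma}\label{lem:density}
If $\lambda(X)>0$, then the set $\{b\in X:\lambda(X\cap S(b))=0\}$ is finite.
\end{lemma}

\begin{proof}
Choose an integer $s\ge1$ with $\lambda(X)>1/s$. Suppose that the set in question contains a set $D$ with $|D|=d(s)$, and let $Z=X\setminus\bigcup_{b\in D}S(b)$. Then
\[
\lambda(Z)\ge\lambda(X)-\sum_{b\in D}\lambda(X\cap S(b))=\lambda(X)>1/s.
\]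
So $|Z\cap L_n|>|L_n|/s$ for $U$-many $n$; take such an $n\ge s$ above the levels of all elements of $D$. Lemma~\ref{lem:blocks} gives $b\in D$ and $q\in\mathcal B^n_b$ with $q\subset Z$. But $q$ meets $S(b)$ by \eqref{eq:transversal}, and $Z$ does not.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general} from Proposition~\ref{prop:shadow}]
We choose $j_0<j_1<\cdots$ and $c_m\in L_{j_m}$ such that, with $X_m=X_0\cap\bigcap_{a<m}S(c_a)$, for all $m$:
\[
\lambda(X_m)>0,\qquad c_m\in X_m,\qquad c_a\in P_{j_m}\ (a<m),\qquad c_{a'}\in Q_{j_m}(c_a)\ (a<a'<m).
\]
Suppose that $c_0,\dots,c_{m-1}$ have been chosen and $\lambda(X_m)>0$; for $m=0$ this holds. Each of the following finitely many statements holds for $U$-many $n$: $c_a\in P_n$, where $a<m$, because $c_a\in X_a\subset X_0$; $c_{a'}\in Q_n(c_a)$, where $a<a'<m$, because $c_{a'}\in X_{a'}\subset S(c_a)$; and $X_m\cap L_n\ne\emptyset$, because $\lambda(X_m)>0$. So all of them hold for infinitely many $n$. By Lemma~\ref{lem:density} we can take such an $n$, larger than $j_{m-1}$ if $m>0$, for which $L_n$ contains no $b\in X_m$ with $\lambda(X_m\cap S(b))=0$. Let $j_m=n$ and take any $c_m\in X_m\cap L_n$. Then $\lambda(X_{m+1})=\lambda(X_m\cap S(c_m))>0$.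 Here the level was chosen first and the label afterwards, which is possible because $P_n$ and $Q_n(b)$ do not depend on a label of level $n$.

Let $A=\bigcup_mY(c_m)$. Then $|A|\ge\sup_m\kappa_{j_m}=\kappa$, so $A$ has order type $\kappa$. A triple from $A$ is of one of four kinds.
\begin{itemize}
\item Three points in $Y(c_m)$: white by (W1), as $c_m\in X_0\cap L_{j_m}\subset V_{j_m}$.
\item Two points in $Y(c_a)$, one in $Y(c_m)$, $a<m$: white by (W2), as $c_a\in P_{j_m}$.
\item One point in $Y(c_a)$, two in $Y(c_m)$, $a<m$: white by (W3), as $c_m\in X_m\subset S(c_a)\subset R(c_a)$.
\item One point in each of $Y(c_a)$, $Y(c_{a'})$, $Y(c_m)$, $a<a'<m$: white by (W4), as $c_{a'}\in Q_{j_m}(c_a)$.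
\end{itemize}
So all triples of $A$ are picked by Alice.
\end{proof}

\section{Alice's strategy}\label{sec:strategy}

\subsection*{Phases}
Alice plays a transfinite sequence of pairing strategies, each on a small set of triples. A \emph{phase} starts at a turn of Alice. It has a \emph{domain} $D\subset[\kappa]^3$ with $|D|<\kappa$, no member of which has been picked at the start, and an involution $t\mapsto t^*$ without fixed points, defined on a subset of $D$; we call $t$ and $t^*$ \emph{partners}. At each of her turns Alice acts as follows. If $D$ is exhausted, the phase \emph{ends}, and the turn is available for the next phase. Otherwise, if the immediately preceding move was made during the phase and was a move $t\in D$ of Bob with $t^*$ defined and unpicked, she picks $t^*$. Otherwise she picks the least unpicked member of $D$ in a fixed well-order. The moves \emph{in} the phase are those from its start up to, and not including, the turn at which it ends.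

\begin{lemma}\label{lem:phase}
Suppose that fewer than $\kappa$ moves have been made when a phase with domain $D$ starts. Then the phase ends, Alice makes at most $|D|$ moves in it, Bob makes at most $|D|+1$ moves in it, and no two partners are both black.
\end{lemma}

\begin{proof}
Alice's moves in the phase are distinct members of $D$. If Bob moves in the phase at stage $\xi$, then by (Turn) either Alice moves in the phase at stage $\xi+1$, or no move in the phase comes after $\xi$; the latter happens for at most one $\xi$. This gives the two bounds. If the phase never ended, the whole game would consist of fewer than $\kappa=|[\kappa]^3|$ moves, which is impossible. Finally suppose that $t$ and $t^*$ are black and $t$ was picked first. Then $t$ was picked in the phase, since it was unpicked at the start and is picked at the end. As $t^*$ was still unpicked, neither the game nor the phase was over, so by (Turn) the next move was Alice's, and it was $t^*$, a contradiction.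
\end{proof}

This lemma and the start of a round below are the only places where (Turn) is used. If Bob could move twice in a row, he could take both partners.

\subsection*{Involutions and guesses}
We fix the following involutions on labels, all without fixed points.
\begin{itemize}
\item $\iota_n$ is an involution of $L_n$; it serves type $(3)$.
\item For $S\subset L_n$, $\sigma_S$ is an involution of $S$ minus at most one point; it serves type $(2,1)$.
\item For $i<n$ and $b\in L_i$, split each block of $\mathcal B^n_b$ into two pairs, its \emph{halves}; $\tau^n_b$ is the involution of $L_n$ that interchanges the two members of each half. It serves type $(1,2)$.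
\end{itemize}
A \emph{guess of level $k$} is a pair $e=(V^e,R^e)$, where $V^e\subset L_{<k}$ and $R^e\subset\bigcup_{i<j<k}L_i\times L_j$. The set $E_k$ of these guesses is finite, and $E_0$ has one element. Write $R^e(b)=\{c:(b,c)\in R^e\}$. For $e\in E_k$, $i<j<k$ and $b\in L_i$ we define a partial involution $\pi^e_{b,j}$ of $L_j$, which serves type $(1,1,1)$: for each block $q\in\mathcal B^j_b$ such that $R^e(b)$ meets both halves of $q$, choose $p,p'\in R^e(b)$, one in each half, and let $\pi^e_{b,j}$ interchange $p$ and $p'$; elsewhere $\pi^e_{b,j}$ is undefined.

\subsection*{Cardinals}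
Put $\mu_0=\max(\aleph_0,\kappa_0)$ and
\[
\rho_n=(2^{\mu_n})^+,\qquad\nu_n=\rho_n^+,\qquad\theta_n=(2^{2^{\nu_n}})^+,\qquad\mu_{n+1}=\max(\theta_n,\kappa_{n+1}).
\]
All these cardinals are less than $\kappa$: $\mu_0<\kappa$ because $\kappa$ is uncountable, and the recursion stays below $\kappa$ because $\kappa$ is a strong limit. This is where these two hypotheses enter. The cardinal $\mu_n$ bounds the number of vertices below level $n$; $\rho_n$ is the size of a pool and exceeds the number of subsets of a set of size $\mu_n$; $\nu_n$ exceeds the number of moves made while a pool is waiting for its labels; and $\theta_n$, the number of rows of level $n$, satisfies $\theta_n\to(\nu_n^+)^3_{\nu_n}$.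

\subsection*{Rounds}
There are rounds $(k,\gamma)$, for $k<\omega$ and $\gamma<\theta_k$, played in lexicographic order. A round starts at the first turn of Alice that is not earlier than the end of any previous round; by (Turn), Bob makes at most one move in between. In round $(k,\gamma)$ Alice \emph{names} distinct vertices $y(k,\gamma,e,c)$ for $e\in E_k$, $c\in L_k$; we call $k$ the level, $\gamma$ the row, $e$ the class and $c$ the label. Let $A_{<k}$ be the set of all vertices named on levels below $k$. Then $|A_{<k}|\le\mu_k$, since $A_{<0}=\emptyset$ and $|A_{<k}|\le\theta_{k-1}$ for $k>0$. All choices below are made by fixed well-orders, so Alice's move is a function of the play so far. A round consists of two phases, the second starting at the turn at which the first ends.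

\emph{Phase 1 of round $(k,\gamma)$: one new vertex, two old ones.} A vertex is \emph{fresh} if it lies in no triple picked so far and in no pool of an earlier round. Alice chooses pairwise disjoint \emph{pools} $F_e$ $(e\in E_k)$, each consisting of $\rho_k$ fresh vertices. The domain consists of all triples $\{x,x',y\}$ with $\{x,x'\}\in[A_{<k}]^2$ and $y\in\bigcup_eF_e$. These are unpicked because $y$ is fresh, and there are at most $\rho_k$ of them. For $y\in F_e$ the partner of $\{x,x',y\}$ keeps $y$ and changes $\{x,x'\}$ as follows.
\begin{itemize}
\item \emph{Rule $(2,1)$.} If $\{x,x'\}=\{y(i,\delta,a,b),y(i,\delta',a,b)\}$ with $i<k$, $\delta\ne\delta'$, and $\sigma_S(b)$ is defined for $S=V^e\cap L_i$, replace $b$ by $\sigma_S(b)$ in both vertices.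
\item \emph{Rule $(1,1,1)$.} If $\{x,x'\}=\{y(i,\delta,a,b),y(j,\delta',a',c)\}$ with $i<j<k$, and $\pi^e_{b,j}(c)$ is defined, replace $c$ by $\pi^e_{b,j}(c)$.
\end{itemize}
Other triples have no partner. Each rule produces a different triple of the domain to which the same rule applies with the same involution on labels, so the two rules define a partial involution without fixed points.

When the phase has ended, put, for $y$ in a pool,
\[
G_y=\{\{x,x'\}\in[A_{<k}]^2:\ \{x,x',y\}\text{ is white}\}.
\]
There are at most $2^{\mu_k}<\rho_k$ possible values, so in each pool $F_e$ infinitely many vertices share the same $G_y$. Alice takes $|L_k|$ of them, names them $y(k,\gamma,e,c)$, $c\in L_k$, and denotes their common graph by $G_{k,\gamma,e}$. Labels are assigned only now.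

\emph{Bad rows.} Late labeling has a price. During phase 1 Bob may pick triples that join a pool vertex to earlier rows of level $k$, and Alice cannot answer, since the pairing for these triples needs the labels. Call $\gamma'<\gamma$ \emph{bad for $\gamma$} if, when phase 1 ends, some picked triple contains both a vertex named in round $(k,\gamma')$ and a vertex named in round $(k,\gamma)$. The latter vertex was fresh, so such a triple was picked in phase 1. By Lemma~\ref{lem:phase} at most $\rho_k$ triples were picked in phase 1. Each has at most two further vertices, and a vertex is named in at most one round. Hence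
\begin{equation}\label{eq:bad}
\text{at most }\rho_k\text{ ordinals are bad for }\gamma.
\end{equation}

\emph{Phase 2 of round $(k,\gamma)$: at least two vertices on level $k$.} The domain consists of the following triples, for all $e\in E_k$ and $c\in L_k$.
\begin{itemize}
\item \emph{Rule $(1,2)$.} The triples $\{x,y(k,\gamma',e,c),y(k,\gamma,e,c)\}$ with $x\in A_{<k}$ and $\gamma'<\gamma$ not bad for $\gamma$. If $x$ has label $b$, the partner is obtained by replacing $c$ by $\tau^k_b(c)$ in both places.
\item \emph{Rule $(3)$.} The triples $\{y(k,\gamma'',e,c),y(k,\gamma',e,c),y(k,\gamma,e,c)\}$ with $\gamma''<\gamma'<\gamma$ and neither $\gamma''$ nor $\gamma'$ bad for $\gamma$. The partner is obtained by replacing $c$ by $\iota_k(c)$ in all three places.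
\end{itemize}
Each of these triples contains vertices named in rounds $(k,\gamma')$ and $(k,\gamma)$ with $\gamma'$ not bad, so it is unpicked. Badness does not depend on labels, so partners lie in the domain. The domain has size at most $\max(\mu_k,|\gamma|)<\theta_k$.

\emph{The strategy can be carried out.} We show by induction that each round $(k,\gamma)$ can be played and that fewer than $\theta_k$ moves are made in it. By the induction hypothesis there are at most $\theta_k$ earlier rounds, each containing fewer than $\theta_k$ moves, preceded by at most one extra move of Bob, and using fewer than $\theta_k$ pool vertices. So at most $\theta_k\cdot\theta_k=\theta_k<\kappa$ moves have been made and at most $\theta_k$ vertices are not fresh. Hence the game is not over, the pools can be chosen, and Lemma~\ref{lem:phase} applies to both phases, whose domains have size less than $\theta_k$. After all rounds Alice plays arbitrarily.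

\section{Canonization and the choice of classes}\label{sec:canon}

Fix a finished play in which Alice followed this strategy; every triple now has a color. We thin out the rows so that colors depend only on levels, classes and labels.

\begin{lemma}\label{lem:canon}
There are sets $\Theta_j\subset\theta_j$ with $|\Theta_j|=\nu_j^+$ and sets $G_{j,e}\subset[A_{<j}]^2$ $(j<\omega$, $e\in E_j)$ with the following properties, in which rows of level $n$ range over $\Theta_n$, and classes and labels of level $n$ range over $E_n$ and $L_n$.
\begin{itemize}
\item[\emph{(C0)}] If $\gamma'<\gamma$ are in $\Theta_j$, then $\gamma'$ is not bad for $\gamma$.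
\item[\emph{(C1)}] $G_{j,\gamma,e}=G_{j,e}$ for all $\gamma\in\Theta_j$.
\item[\emph{(C2)}] The color of $\{y(j,\gamma_1,e,c),y(j,\gamma_2,e,c),y(j,\gamma_3,e,c)\}$ does not depend on the rows $\gamma_1<\gamma_2<\gamma_3$.
\item[\emph{(C3)}] For $j<k$ and $f\in E_k$, whether $\{y(j,\gamma',e,c),y(j,\gamma,e,c)\}\in G_{k,f}$ does not depend on the rows $\gamma'<\gamma$.
\item[\emph{(C4)}] For $i<j$, the color of $\{y(i,\delta,a,b),y(j,\gamma',e,c),y(j,\gamma,e,c)\}$ does not depend on the rows $\delta$ and $\gamma'<\gamma$.
\item[\emph{(C5)}] For $i<j<k$ and $f\in E_k$, whether $\{y(i,\delta,a,b),y(j,\gamma,e,c)\}\in G_{k,f}$ does not depend on the rows $\delta$ and $\gamma$.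
\end{itemize}
\end{lemma}

\begin{proof}
There are three steps, each carried out for all levels before the next begins. Seen from level $j$, the lower levels are small, so their vertices can be treated one by one. The higher levels are large, so they must first be reduced to countably many bits. This dictates the order.

\emph{Step 1.} For each $j$ the family $(G_{j,\gamma,e})_{e\in E_j}$ takes at most $2^{\mu_j}<\theta_j$ values as $\gamma$ ranges over $\theta_j$. Since $\theta_j$ is regular, it is constant on a set $\Theta_j^1\subset\theta_j$ of cardinality $\theta_j$; call the value $(G_{j,e})_{e\in E_j}$. This gives (C1) for any $\Theta_j\subset\Theta^1_j$.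

\emph{Step 2.} Fix $j$. For rows $\gamma_1<\gamma_2<\gamma_3$ in $\Theta^1_j$ define three records, each taken over all $e\in E_j$ and $c\in L_j$, with $y_\gamma=y(j,\gamma,e,c)$.
\begin{itemize}
\item $\varphi_1(\gamma_1)$ records, for all $x\in A_{<j}$, $k>j$, $f\in E_k$, whether $\{x,y_{\gamma_1}\}\in G_{k,f}$.
\item $\varphi_2(\gamma_1,\gamma_2)$ records whether $\gamma_1$ is bad for $\gamma_2$; for all $x\in A_{<j}$, the color of $\{x,y_{\gamma_1},y_{\gamma_2}\}$; and for all $k>j$, $f\in E_k$, whether $\{y_{\gamma_1},y_{\gamma_2}\}\in G_{k,f}$.
\item $\varphi_3(\gamma_1,\gamma_2,\gamma_3)$ records the color of $\{y_{\gamma_1},y_{\gamma_2},y_{\gamma_3}\}$.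
\end{itemize}
Together they consist of at most $\mu_j\cdot\aleph_0=\mu_j$ bits, so $(\varphi_1,\varphi_2,\varphi_3)$ colors $[\Theta_j^1]^3$ with at most $2^{\mu_j}\le\nu_j$ colors. As $\Theta^1_j$ has order type $\theta_j$, the Erd\H{o}s--Rado theorem gives a homogeneous set $\Theta_j^2\subset\Theta^1_j$ of order type $\nu_j^+$. This set has no largest element, so each of its elements is the least member, and each of its pairs is the set of the two least members, of a triple from $\Theta^2_j$. Hence $\varphi_1$ is constant on elements, $\varphi_2$ on pairs and $\varphi_3$ on triples of $\Theta_j^2$. This gives (C2) and (C3), and it removes the dependence on $\gamma',\gamma$ in (C4) and on $\gamma$ in (C5) for each fixed lower vertex. If one pair from $\Theta^2_j$ were bad, all pairs would be, and the element of $\Theta_j^2$ in position $\nu_j$ would have $\nu_j>\rho_j$ bad ordinals, contrary to \eqref{eq:bad}. This gives (C0).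

\emph{Step 3.} It remains to remove the dependence on $\delta$. Fix $i$. For $\delta\in\Theta_i^2$ record, for all $a\in E_i$ and $b\in L_i$, with $x=y(i,\delta,a,b)$:
\begin{itemize}
\item for all $j>i$, $e\in E_j$, $c\in L_j$, the color of $\{x,y(j,\gamma',e,c),y(j,\gamma,e,c)\}$, which by Step 2 is the same for all $\gamma'<\gamma$ in $\Theta_j^2$;
\item for all $k>j>i$, $e\in E_j$, $c\in L_j$, $f\in E_k$, whether $\{x,y(j,\gamma,e,c)\}\in G_{k,f}$, which by Step 2 is the same for all $\gamma\in\Theta^2_j$.
\end{itemize}
These are countably many bits, and $2^{\aleph_0}\le2^{\mu_i}<\nu_i^+$ with $\nu_i^+$ regular. So the record is constant on a set $\Theta_i\subset\Theta_i^2$ of cardinality $\nu_i^+$. This gives (C4) and (C5), and the earlier properties pass to subsets.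
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:shadow}]
\emph{The correct guesses.} We define classes $e_k\in E_k$ by recursion on $k$. Once $e_j$ is defined, put
\[
Y(c)=\{y(j,\gamma,e_j,c):\gamma\in\Theta_j\}\qquad(c\in L_j),
\]
and let $V_j$ be the set of $c\in L_j$ such that the triples inside $Y(c)$ are white. Once $e_i$ and $e_j$ are defined, $i<j$, let $R_{ij}$ be the set of $(b,c)\in L_i\times L_j$ such that the triples with one point in $Y(b)$ and two in $Y(c)$ are white. Given $e_i$ for all $i<k$, let
\[
e_k=\Bigl(\ \bigcup_{i<k}V_i,\ \bigcup_{i<j<k}R_{ij}\Bigr)\in E_k .
\]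
For $b\in L_i$ put $R(b)=\bigcup_{j>i}\{c:(b,c)\in R_{ij}\}$. Then $V^{e_k}\cap L_i=V_i$ for $i<k$ and $R^{e_k}(b)=R(b)\cap L_{<k}$ for $b\in L_{<k}$: the class $e_k$ guessed correctly. Let $P_k$ be the set of $b\in L_{<k}$ with $[Y(b)]^2\subset G_{k,e_k}$, and for $b\in L_i$ let $Q_k(b)$ be the set of $c\in\bigcup_{i<j<k}L_j$ such that $\{x,x'\}\in G_{k,e_k}$ for all $x\in Y(b)$, $x'\in Y(c)$.

The sets $Y(c)$ are pairwise disjoint, and $|Y(c)|=\nu_j^+>\mu_j\ge\kappa_j$ for $c\in L_j$. Conditions (W1) and (W3) hold by definition. Every vertex $y\in Y(c)$ with $c\in L_k$ has $G_y=G_{k,\gamma,e_k}=G_{k,e_k}$ by (C1), whatever the label $c$ is. So $\{x,x',y\}$ is white whenever $\{x,x'\}\in G_{k,e_k}$, which gives (W2) and (W4).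

By (C2)--(C5), a single witness suffices for membership: one white triple inside $Y(c)$ puts $c$ into $V_j$; one pair from $Y(b)$ in $G_{k,e_k}$ puts $b$ into $P_k$; one white triple with one point in $Y(b)$ and two in $Y(c)$ puts $c$ into $R(b)$; and one pair between $Y(b)$ and $Y(c)$ in $G_{k,e_k}$ puts $c$ into $Q_k(b)$. We now apply Lemma~\ref{lem:phase} to the four rules. For $c\in L_j$ and $\gamma\in\Theta_j$ write $y^c_\gamma=y(j,\gamma,e_j,c)\in Y(c)$.

\emph{Rule $(3)$.} Let $c\in L_i$ and $\gamma_1<\gamma_2<\gamma_3$ in $\Theta_i$. By (C0) the triples $\{y^c_{\gamma_1},y^c_{\gamma_2},y^c_{\gamma_3}\}$ and $\{y^{\iota_i(c)}_{\gamma_1},y^{\iota_i(c)}_{\gamma_2},y^{\iota_i(c)}_{\gamma_3}\}$ are partners in phase 2 of round $(i,\gamma_3)$, so one of them is white. Thus $V_i$ meets $\{c,\iota_i(c)\}$ for every $c$, and $|V_i|\ge|L_i|/2$.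

\emph{Rule $(2,1)$ and} (T1). Let $i<k$, and fix $\gamma\in\Theta_k$, a vertex $y$ of class $e_k$ named in round $(k,\gamma)$, and $\delta\ne\delta'$ in $\Theta_i$. Let $b,b'\in V_i$ be interchanged by $\sigma_{V_i}$. The vertex $y$ came from the pool $F_{e_k}$, and $V^{e_k}\cap L_i=V_i$, so $\{y^b_\delta,y^b_{\delta'},y\}$ and $\{y^{b'}_\delta,y^{b'}_{\delta'},y\}$ are partners in phase 1 of round $(k,\gamma)$. One of them is white, so one of the pairs $\{y^b_\delta,y^b_{\delta'}\}$, $\{y^{b'}_\delta,y^{b'}_{\delta'}\}$ is in $G_y=G_{k,e_k}$, and $P_k$ meets $\{b,b'\}$. There are $\lfloor|V_i|/2\rfloor$ disjoint pairs $\{b,b'\}$ of this kind inside $V_i$. Since $|V_i|/2\ge|L_i|/4$ and $|L_i|/4$ is an integer, $\lfloor|V_i|/2\rfloor\ge|L_i|/4$. This proves (T1).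

\emph{Rule $(1,2)$.} Let $i<j$, $b\in L_i$, $c\in L_j$, $c'=\tau^j_b(c)$, $\delta\in\Theta_i$, and $\gamma'<\gamma$ in $\Theta_j$. By (C0) the triples $\{y^b_\delta,y^c_{\gamma'},y^c_\gamma\}$ and $\{y^b_\delta,y^{c'}_{\gamma'},y^{c'}_\gamma\}$ are partners in phase 2 of round $(j,\gamma)$, so $R(b)$ meets $\{c,c'\}$. Thus $R(b)$ meets both halves of every block of $\mathcal B^j_b$.

\emph{Rule $(1,1,1)$ and} (T2). Let $i<j<k$, $b\in L_i$ and $q\in\mathcal B^j_b$. Since $R^{e_k}(b)\cap L_j=R(b)\cap L_j$ meets both halves of $q$, the involution $\pi^{e_k}_{b,j}$ interchanges some $p,p'\in q\cap R(b)$. Fix $\delta\in\Theta_i$, $\delta'\in\Theta_j$, $\gamma\in\Theta_k$, and a vertex $y$ of class $e_k$ named in round $(k,\gamma)$. The triples $\{y^b_\delta,y^p_{\delta'},y\}$ and $\{y^b_\delta,y^{p'}_{\delta'},y\}$ are partners in phase 1 of that round. One of them is white, so one of the pairs $\{y^b_\delta,y^p_{\delta'}\}$, $\{y^b_\delta,y^{p'}_{\delta'}\}$ is in $G_{k,e_k}$, and $Q_k(b)$ meets $\{p,p'\}\subset q\cap R(b)$. This proves (T2).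
\end{proof}

Proposition~\ref{prop:shadow} completes the proof of Theorem~\ref{thm:general}, and with it the proof of Theorem~\ref{thm:main}.

\begin{remark}
The hypothesis $\operatorname{cf}\kappa=\omega$ makes $\omega$ levels enough to reach cardinality $\kappa$. With $\omega$ levels each $L_{<k}$ is finite, and the proof uses this repeatedly: the union bound in Lemma~\ref{lem:blocks} runs over finitely many sets $D$, the sets $E_k$ of guesses are finite, the record in Step 3 of Lemma~\ref{lem:canon} is countable, and each level $j_m$ in Section~\ref{sec:extraction} has to satisfy only finitely many conditions, each holding for $U$-many levels.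
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
Problem 4 in
\texttt{https://www.ams.org/\allowbreak tran/\allowbreak 1984-284-02/\allowbreak S0002-9947-1984-0743746-3/\allowbreak S0002-9947-1984-0743746-3.pdf}

\end{thebibliography}
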